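# Closed embeddings of subgroups of $\mathbb R$-factorizable $P$-groups

All topological groups are Hausdorff, and we work in ZFC. $\omega_1$ and $\omega_2$ are the first two uncountable cardinals. A family $(W_\alpha)_{\alpha<\omega_1}$ of sets is *decreasing* if $W_\beta\subset W_\alpha$ for $\alpha<\beta$; equality is allowed.

## 1. Finite subsets of $\omega_1$ and the even ones among them

For a set $I$ let $B_I$ be the group of all functions $x\colon I\to\mathbb F_2$ with finite support, under addition; these are the finite subsets of $I$ with symmetric difference. Write $e_i$ for the function with support $\{i\}$. For countable $A\subset I$ put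
$$U_A=\{x\in B_I : x|_A=0\},$$
and use the cosets $x+U_A$ as a base of a topology. Since $U_A\cap U_{A'}=U_{A\cup A'}$, this is a group topology. It is Hausdorff, because a nonzero $x$ is not in $U_{\operatorname{supp}x}$. Moreover $\bigcap_n U_{A_n}=U_{\bigcup_n A_n}$ for countably many countable sets $A_n$. So if $x$ lies in a $G_\delta$-set $\bigcap_n O_n$ and $x+U_{A_n}\subset O_n$, then $x+U_{\bigcup A_n}\subset\bigcap_n O_n$: every $G_\delta$-set is open.

**Definition.** A *$P$-space* is a space in which every $G_\delta$-set is open. A *$P$-group* is a (Hausdorff) topological group that is a $P$-space.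

Thus $B_I$ is a $P$-group. The quotient $B_I/U_A\cong B_A$ is countable. In a $P$-space $X$, each continuous $f\colon X\to\mathbb R$ is *locally constant* (every point has a neighborhood on which $f$ is constant), since $f^{-1}(f(x))$ is a $G_\delta$-set, hence open. Conversely, locally constant functions into $\mathbb R$ are continuous.

Now let $G=B_{\omega_1}$. Write $N_\alpha=U_\alpha=\{x: x(\xi)=0\text{ for all }\xi<\alpha\}$ for $\alpha<\omega_1$. Each countable $A\subset\omega_1$ lies in some $\alpha<\omega_1$, so the $N_\alpha$ are a base at $0$. How do continuous functions $F\colon G\to\mathbb R$ look? We first need a combinatorial tool, which will return later.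

**Lemma 1.** Let $S_0\subset\omega_1$ be uncountable, $n\ge0$, and $j_1,\dots,j_n\colon S_0\to I$ maps into a set. There is an uncountable $S\subset S_0$ such that each $j_k|_S$ is constant or injective.

*Proof.* Suppose an uncountable $S_{k-1}$ is given. If some fiber of $j_k$ on $S_{k-1}$ is uncountable, let $S_k$ be that fiber. Otherwise all fibers are countable, so uncountably many are nonempty; let $S_k$ contain exactly one element of each. Constancy and injectivity pass to subsets, so $S=S_n$ works. $\square$

Given $x_\alpha\in B_I$ $(\alpha<\omega_1)$, some number $n$ is the size of $\operatorname{supp}x_\alpha$ for uncountably many $\alpha$. List these supports without repetition as $\{j_1(\alpha),\dots,j_n(\alpha)\}$ and apply Lemma 1. Let $p$ be the function whose support consists of the constant values. If $A\subset I$ is countable, then an injective $j_k$ takes values in $A$ for only countably many $\alpha$. We conclude that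
$$\text{for every countable }A\subset I:\quad x_\alpha|_A=p|_A\ \text{ for all but countably many }\alpha\in S. \tag{1}$$
We say that $(x_\alpha)$ *settles at $p$ along $S$*.

*Every continuous $F\colon G\to\mathbb R$ is constant on the cosets of some $N_\alpha$.* If not, there are for each $\alpha$ elements $x_\alpha,y_\alpha$ with $x_\alpha-y_\alpha\in N_\alpha$ and $F(x_\alpha)\neq F(y_\alpha)$. Let $(x_\alpha)$ settle at $p$ along $S$, and let $F$ be constant on $p+N_\gamma$. Pick $\alpha\in S$ with $\alpha\ge\gamma$ and $x_\alpha\in p+N_\gamma$. Then $y_\alpha\in x_\alpha+N_\alpha\subset p+N_\gamma$, so $F(x_\alpha)=F(p)=F(y_\alpha)$, a contradiction.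

So $F$ factors through the countable discrete group $G/N_\alpha$, which is second countable.

**Definition.** A topological group $G$ is *$\mathbb R$-factorizable* if for every continuous $f\colon G\to\mathbb R$ there are a continuous homomorphism $\pi\colon G\to T$ onto a second countable topological group $T$ and a continuous $g\colon T\to\mathbb R$ with $f=g\circ\pi$.

We have just shown that $G=B_{\omega_1}$ is an $\mathbb R$-factorizable $P$-group. Consider now its subgroup
$$H=\{x\in G:\sigma(x)=0\},\qquad \sigma(x)=\sum_i x(i)\in\mathbb F_2,$$
of finite sets of even size. It is dense and proper: to correct the parity of $x$ inside $x+N_\alpha$, add $e_\alpha$. So $H$ is not closed in $G$. It is not $\mathbb R$-factorizable either. Since $e_0\notin H$, we may define for $h\in H$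
$$\rho(h)=\min\{\xi<\omega_1 : h(\xi)\ne e_0(\xi)\}.$$
If $\rho(h)=\alpha$, then $\rho$ is constant on $(h+N_{\alpha+1})\cap H$, so $\rho$ is locally constant. It takes all values in $\omega_1$: $\rho(0)=0$ and $\rho(e_0+e_\alpha)=\alpha$ for $\alpha\geq1$. Follow $\rho$ by an injection $\omega_1\to\mathbb R$; the result $f\colon H\to\mathbb R$ is continuous with uncountable image. If $f=g\circ\pi$ as in the definition, then $\ker\pi$ is a $G_\delta$-set, because $\{1\}$ is a $G_\delta$-set in the second countable target. So $\ker\pi$ is open and contains some $N_\alpha\cap H$. As $H/(N_\alpha\cap H)$ embeds in the countable group $G/N_\alpha$, the image of $f$ is countable, a contradiction.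

So $H$ sits in an $\mathbb R$-factorizable $P$-group, but not as a closed subgroup, and we cannot simply take $H$ itself as the ambient group. Is there another $\mathbb R$-factorizable $P$-group in which $H$ is closed?

## 2. Problem 4.2 and its answer

The following is known for abelian groups: every subgroup of an $\mathbb R$-factorizable abelian $P$-group is topologically isomorphic to a closed subgroup of another $\mathbb R$-factorizable abelian $P$-group. This is Theorem 2.5 of the paper in Commentationes Mathematicae Universitatis Carolinae, Vol. 45 (2004), No. 1, 153–167. Problem 4.2 there asks whether this remains valid without commutativity. The answer is yes.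

**Theorem 1.** Let $H$ be any subgroup of an $\mathbb R$-factorizable $P$-group $G$. Then there are an $\mathbb R$-factorizable $P$-group $K$ containing $G$ as a closed subgroup, and a dense $\mathbb R$-factorizable subgroup $D\le K$, with $D\cap G=H$. In particular $H$ is closed in the $\mathbb R$-factorizable $P$-group $D$.

Notice how the conclusion is organized: once $G$ is closed in $K$ and $D\cap G=H$, closedness of $H$ in $D$ is automatic. The whole difficulty is to make $D$ $\mathbb R$-factorizable, and the even sets show that subgroups of $\mathbb R$-factorizable $P$-groups need not be so. We therefore need a usable test for $\mathbb R$-factorizability, first for groups (Section 4), then for dense subgroups (Section 5).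

## 3. Open normal subgroups and stabilization

**Definition.** A topological group $G$ is *$\omega$-narrow* if for every open $U\neq\emptyset$ there is a countable $C\subset G$ with $CU=G$. We write $\mathcal N(G)$ for the set of open normal subgroups of $G$.

The groups $B_I$ are $\omega$-narrow, since the subgroups $U_A$ have countable index. An uncountable discrete group is a $P$-group that is not $\omega$-narrow: take $U=\{1\}$.

**Lemma 2.** (i) In every $P$-group, the open subgroups form a base at $1$. (ii) In an $\omega$-narrow $P$-group $G$, the family $\mathcal N(G)$ is a base at $1$ and is closed under countable intersections, and $G/N$ is countable for $N\in\mathcal N(G)$. In particular $G$ is zero-dimensional, that is, has a base of clopen sets. (iii) A subgroup of an $\omega$-narrow $P$-group is an $\omega$-narrow $P$-group.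

*Proof.* (i) Given an open $U_0\ni1$, choose symmetric open $U_{n+1}\ni1$ with $U_{n+1}^2\subset U_n$. Then $V=\bigcap_{n\ge1}U_n$ is open as a $G_\delta$-set. It is closed under inverses by symmetry. If $x,y\in V$, then $xy\in U_{n+1}^2\subset U_n$ for every $n$. So $V$ is a subgroup, and $V\subset U_1\subset U_1^2\subset U_0$.

(ii) Let $V$ be an open subgroup. By narrowness $G=CV$ with $C$ countable, so $V$ has countable index. The conjugate $xVx^{-1}$ depends only on the coset $xV$. So $\bigcap_x xVx^{-1}$ is an intersection of countably many open sets, hence an open normal subgroup contained in $V$. With (i), $\mathcal N(G)$ is a base at $1$. A countable intersection of open normal subgroups is a normal subgroup and an open set. Countability of $G/N$ is narrowness for $U=N$. Cosets of $N\in\mathcal N(G)$ are open, hence also closed (the complement is a union of cosets), and they form a base.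

(iii) Let $H\le G$. A subspace of a $P$-space is a $P$-space. The sets $N\cap H$, $N\in\mathcal N(G)$, form a base at $1$ in $H$ and have countable index, since $H/(N\cap H)$ embeds in $G/N$. If $U\subset H$ is open and $x\in U$, choose $N$ with $x(N\cap H)\subset U$ and a countable $C$ with $C(N\cap H)=H$; then $Cx^{-1}U=H$. $\square$

For normal subgroups $M,N$ and elements $g,h$ of a group we shall use constantly
$$gM\cap hN\neq\emptyset\iff g\in hNM. \tag{2}$$
Indeed, $gm=hn$ gives $g=hnm^{-1}$, and $g=hnm$ gives $gm^{-1}=hn$. Also $NM=MN$.

**Lemma 3 (stabilization).** Let $(W_\alpha)_{\alpha<\omega_1}$ be a decreasing family of normal subgroups of a group $K$, and let $L\lhd K$ have countable index. Then there is $\alpha_0<\omega_1$ with $LW_\alpha=LW_{\alpha_0}$ for all $\alpha\ge\alpha_0$.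

*Proof.* Each $LW_\alpha$ is a union of cosets of $L$. For each $c\in K/L$ not contained in $\bigcap_\alpha LW_\alpha$ choose $\alpha_c$ with $c\not\subset LW_{\alpha_c}$. Let $\alpha_0<\omega_1$ be the supremum of these countably many ordinals. For $\alpha\geq\alpha_0$ the set $LW_\alpha\subset LW_{\alpha_0}$ contains none of the cosets $c$ just treated, so $LW_\alpha=\bigcap_\beta LW_\beta$. $\square$

The lemma is the engine of what follows. A decreasing $\omega_1$-sequence may shrink forever, but seen modulo one open normal $L$ it stops shrinking. Hence passing from $W_\alpha$ to $W_{\alpha+1}$ is invisible modulo $L$ for most $\alpha$.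

We next need narrowness for free. The difficulty is that the second countable target in the definition may be uncountable, so openness of $\ker\pi$ alone does not bound the index.

**Lemma 4.** Every $\mathbb R$-factorizable $P$-group $G$ is $\omega$-narrow.

*Proof.* **Step 1: reduction to countable quotients.** If $\pi\colon G\to T$ is a continuous homomorphism onto a second countable group, then $\{1\}$ is a $G_\delta$-set in $T$, so $\ker\pi$ is a $G_\delta$-set, hence open. Let $V\le G$ be an open subgroup. It is clopen, so its characteristic function is continuous and equals $g\circ\pi$ for such a $\pi$. For $k\in\ker\pi$ we get $g(\pi(k))=g(\pi(1))=1$, so $\ker\pi\subset V$. By Lemma 2(i), open normal subgroups form a base at $1$. So it suffices to show that $G/N$ is countable for every open normal $N$: given an open $U\ni x$, choose such an $N$ with $xN\subset U$ and a countable $C$ with $CN=G$; then $Cx^{-1}U=G$.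

**Step 2: a function on an uncountable quotient.** Let $q\colon G\to E=G/N$ be the quotient map and suppose that $E$ is uncountable. Choose a strictly increasing chain $(E_\alpha)_{\alpha<\omega_1}$ of countable subgroups of $E$ with $E_0=\{1\}$ and unions at limits, and put $E'=\bigcup_\alpha E_\alpha$. Each $e\in E'\setminus\{1\}$ lies in exactly one layer $E_{\beta+1}\setminus E_\beta$. Layers are countable, so there is $f\colon E\to\mathbb N$ that is injective on each layer, with $f(1)=0$ and $f=0$ off $E'$. As $f\circ q$ is locally constant, it is continuous, so $f\circ q=g\circ\pi$ with $\pi\colon G\to T$ as in the definition.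

**Step 3: uniformity on an uncountable set.** Let $\{O_n\}$ be a countable base at $1_T$. Since $\pi$ is onto, $g$ is integer-valued; being continuous, it is constant near each point. So for each $x\in G$ there is $n(x)$ such that $g$ is constant on $\pi(x)O_{n(x)}$, that is, $f\circ q$ is constant on $x\pi^{-1}(O_{n(x)})$. Choose $x_e\in q^{-1}(e)$ for $e\in E'$. As $E'$ is uncountable, for some $n$ the set $X'=\{e\in E':n(x_e)=n\}$ is uncountable.

**Step 4: the contradiction.** Choose an open $O\ni1$ in $T$ with $O^{-1}O\subset O_n$. As $T$ is Lindelöf, countably many translates $t_iO$ cover $T$, so there are distinct $e,e'\in X'$ with $\pi(x_e),\pi(x_{e'})$ in one $t_iO$. Put $t=x_e^{-1}x_{e'}$. Then $\pi(t)\in O^{-1}O\subset O_n$ and $u:=q(t)=e^{-1}e'\in E'\setminus\{1\}$. For every $e''\in X'$ both $x_{e''}$ and $x_{e''}t$ lie in $x_{e''}\pi^{-1}(O_n)$, so $f(e''u)=f(q(x_{e''}t))=f(e'')$. Let $u\in E_\alpha$. As $E_\alpha$ is countable, we can pick $e''\in X'\setminus E_\alpha$, say $e''\in E_{\beta+1}\setminus E_\beta$. Then $\beta\ge\alpha$, since $\beta+1\le\alpha$ would put $e''$ in $E_\alpha$. So $u\in E_\beta$,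 hence $e''u\in E_{\beta+1}\setminus E_\beta$ and $e''u\ne e''$. This contradicts injectivity of $f$ on the layer. $\square$

## 4. Accumulation of $\omega_1$ open sets

In Section 1 the only fact behind factorizability was that every $\omega_1$-sequence settles somewhere. Here is the topological form.

**Property (A)** of a space $X$: for every family $(V_\alpha)_{\alpha<\omega_1}$ of nonempty open sets there is $p\in X$ (an *accumulation point* of the family) such that every neighborhood of $p$ meets $V_\alpha$ for uncountably many $\alpha$.

For example, $B_I$ has (A): pick $x_\alpha\in V_\alpha$ and let $(x_\alpha)$ settle at $p$ along $S$; by (1), each $p+U_A$ contains $x_\alpha$ for uncountably many $\alpha$. The group $H$ of even sets in $B_{\omega_1}$ does not have (A). Take $V_\alpha=(e_0+N_\alpha)\cap H$. If $p\in H$ were an accumulation point, then for each $\gamma$ the coset $p+N_\gamma$ would meet some $V_\alpha$ with $\alpha\ge\gamma$, so $p\in e_0+N_\gamma$. Hence $p=e_0\notin H$.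

The next lemma translates (A) into a statement about functions.

**Lemma 5.** A zero-dimensional $P$-space $X$ has (A) iff every locally constant map from $X$ to a set has countable image.

*Proof.* ($\Rightarrow$) Suppose a locally constant $F$ takes distinct values $v_\alpha$ $(\alpha<\omega_1)$. The nonempty open sets $F^{-1}(v_\alpha)$ have no accumulation point: a neighborhood on which $F$ is constant meets at most one of them.

($\Leftarrow$) Suppose $(V_\alpha)$ has no accumulation point. Then each $x\in X$ has an open neighborhood $O_x$ meeting $V_\alpha$ for only countably many $\alpha$. Pick $x_\alpha\in V_\alpha$. Recursively choose $\alpha_\xi$ $(\xi<\omega_1)$ with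
$$V_{\alpha_\xi}\cap O_{x_{\alpha_\eta}}=\emptyset\quad\text{for all }\eta<\xi.$$
This is possible since each of the countably many $O_{x_{\alpha_\eta}}$ excludes only countably many indices. The $\alpha_\xi$ are distinct, because $x_{\alpha_\eta}\in V_{\alpha_\eta}\cap O_{x_{\alpha_\eta}}$. Choose clopen $C_\xi$ with $x_{\alpha_\xi}\in C_\xi\subset V_{\alpha_\xi}\cap O_{x_{\alpha_\xi}}$. For $\eta<\xi$ we have $C_\eta\subset O_{x_{\alpha_\eta}}$ and $C_\xi\subset V_{\alpha_\xi}$, so the $C_\xi$ are pairwise disjoint. Let $C=\bigcup_\xi C_\xi$, an open set. If $x\notin C$, then $O_x$ meets $V_\alpha$ for only countably many $\alpha$, hence meets only countably many $C_\xi$. Removing these countably many clopen sets from $O_x$ leaves a $G_\delta$-set, that is, an open neighborhood of $x$ missing $C$. So $C$ is clopen, and the map equal to $\xi$ on $C_\xi$ and to $-1$ off $C$ is locally constant with uncountable image. $\square$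

Now we connect (A) with $\mathbb R$-factorizability. The proof of $(\Leftarrow)$ is the argument of Section 1, with stabilization replacing the explicit coordinates.

**Lemma 6.** An $\omega$-narrow $P$-group $G$ is $\mathbb R$-factorizable iff it has (A). Hence, by Lemma 4, the $\mathbb R$-factorizable $P$-groups are exactly the $\omega$-narrow $P$-groups with (A).

*Proof.* ($\Rightarrow$) If (A) fails, Lemma 5 gives a locally constant map with uncountable image. Send $\omega_1$ of its values to distinct nonzero reals and the others to $0$. The result is a continuous $f\colon G\to\mathbb R$ with uncountable image. But if $f=g\circ\pi$ as in the definition, then $\ker\pi$ is open, so $f$ factors through the countable group $G/\ker\pi$, a contradiction.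

($\Leftarrow$) Let $F\colon G\to\mathbb R$ be continuous, hence locally constant. It suffices to find $W\in\mathcal N(G)$ such that $F$ is constant on every coset $xW$, for then $F$ factors through the countable discrete group $G/W$. Suppose there is none. Starting from $W_0=G$, recursively choose a decreasing $(W_\alpha)_{\alpha<\omega_1}$ in $\mathcal N(G)$ and $x_\alpha,y_\alpha\in G$ with
$$x_\alpha W_\alpha=y_\alpha W_\alpha,\qquad F(x_\alpha)\ne F(y_\alpha),\qquad F\text{ constant on }x_\alpha W_{\alpha+1}\text{ and on }y_\alpha W_{\alpha+1}.$$
Here $x_\alpha,y_\alpha$ exist since $W_\alpha$ does not work, $W_{\alpha+1}$ exists since $F$ is locally constant, and at limits we take intersections, which are countable and so stay in $\mathcal N(G)$ by Lemma 2. Let $p$ be an accumulation point of $(x_\alpha W_{\alpha+1})_\alpha$, and let $F$ be constant on $pL$ with $L\in\mathcal N(G)$. By Lemma 3, $LW_\alpha=LW_{\alpha+1}$ for all large $\alpha$; since $pL$ meets $x_\alpha W_{\alpha+1}$ for uncountably many $\alpha$, some $\alpha$ satisfies both. By (2), $x_\alpha\in pLW_{\alpha+1}$. Hence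
$$y_\alpha\in x_\alpha W_\alpha\subset pLW_{\alpha+1}W_\alpha= pLW_\alpha=pLW_{\alpha+1},$$
so $pL$ meets $y_\alpha W_{\alpha+1}$ too. Therefore $F(x_\alpha)=F(p)=F(y_\alpha)$, a contradiction. $\square$

Words in a free product have several letters, so we shall need (A) for finite powers.

**Lemma 7.** If $G$ is an $\omega$-narrow $P$-group with (A) and $Z$ is a zero-dimensional $P$-space with (A), then $G\times Z$ has (A). Hence $G^n$ has (A) for every finite $n\ge0$.

*Proof.* The space $G\times Z$ is zero-dimensional. It is a $P$-space: if $(x,z)\in\bigcap_nO_n$ and $(x,z)\in A_n\times B_n\subset O_n$ with $A_n,B_n$ open, then $\bigcap_nA_n\times\bigcap_nB_n$ is open and contained in $\bigcap_nO_n$. So we use Lemma 5. Let $F\colon G\times Z\to E$ be locally constant.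

**Step 1: one neighborhood for all $z$ at once.** We claim that each $x\in G$ has $M\in\mathcal N(G)$ with $F(x',z)=F(x,z)$ for all $x'\in xM$ and $z\in Z$. Suppose not. From $W_0=G$ on, recursively choose a decreasing $(W_\alpha)_{\alpha<\omega_1}$ in $\mathcal N(G)$ (intersections at limits), $x_\alpha\in xW_\alpha$, $z_\alpha\in Z$ and open $V_\alpha\ni z_\alpha$ with
$$F(x_\alpha,z_\alpha)\ne F(x,z_\alpha),\qquad F\text{ constant on }x_\alpha W_{\alpha+1}\times V_\alpha\text{ and on }xW_{\alpha+1}\times V_\alpha.$$
Let $z$ be an accumulation point of $(V_\alpha)$, and let $F$ be constant on $xL\times O$ with $L\in\mathcal N(G)$ and $O\ni z$ open. Using Lemma 3, choose $\alpha$ with $V_\alpha\cap O\neq\emptyset$ and $LW_\alpha=LW_{\alpha+1}$, and pick $v\in V_\alpha\cap O$. As $x_\alpha\in xW_\alpha\subset xLW_{\alpha+1}$, there is by (2) some $u\in xL\cap x_\alpha W_{\alpha+1}$. Then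
$$F(x_\alpha,z_\alpha)=F(u,v)=F(x,v)=F(x,z_\alpha).$$
The first equality holds inside $x_\alpha W_{\alpha+1}\times V_\alpha$, the second inside $xL\times O$, the third inside $xW_{\alpha+1}\times V_\alpha$. This is a contradiction.

**Step 2: counting values.** By Step 1 the map $x\mapsto F(x,\cdot)\in E^Z$ is locally constant on $G$, so by Lemma 5 it has countable image. Each $F(x,\cdot)$ is locally constant on $Z$, so it has countable image too. Thus $F(G\times Z)$ is countable, and Lemma 5 gives (A). The last statement follows by induction from the one-point space $G^0$. $\square$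

## 5. Even sets in $\omega_2$, and dense subgroups

Let us return to the even sets and give them more room. Let $K=B_{\omega_2}$ and let $D=\{x\in K:\sigma(x)=0\}$. The functions supported in $\omega_1$ form a copy of $G=B_{\omega_1}$ in $K$. The topology is the right one, since $U_A$ intersected with this copy is $U_{A\cap\omega_1}$. The copy is closed: if $x(s)=1$ with $s\ge\omega_1$, then $x+U_{\{s\}}$ misses it. Clearly $D\cap G=H$, so $H$ is closed in $D$. Is $D$ $\mathbb R$-factorizable, although $H$, its analog for $\omega_1$, is not?

We check (A) for $D$. Let $V_\alpha\subset D$ $(\alpha<\omega_1)$ be nonempty and open, with $x_\alpha\in V_\alpha$ and countable $A_\alpha$ such that $(x_\alpha+U_{A_\alpha})\cap D\subset V_\alpha$. Let $(x_\alpha)$ settle at $p\in K$ along $S$. If $p\in D$, then $p$ is an accumulation point of $(V_\alpha)$. If $p\notin D$, use that $\bigcup_\alpha A_\alpha$ has size at most $\omega_1$: there is $s\in\omega_2\setminus\bigcup_\alpha A_\alpha$. Choose distinct $t_\alpha\in\omega_2\setminus(A_\alpha\cup\{s\})$ and put $y_\alpha=x_\alpha+e_s+e_{t_\alpha}$. Then $y_\alpha\in D$ and $y_\alpha-x_\alpha\in U_{A_\alpha}$,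 so $y_\alpha\in V_\alpha$. For countable $A$ we have, for all but countably many $\alpha\in S$, both $x_\alpha|_A=p|_A$ and $t_\alpha\notin A$, so that $y_\alpha|_A=(p+e_s)|_A$. Hence $p+e_s\in D$ is an accumulation point. By Lemmas 2(iii) and 6, $D$ is $\mathbb R$-factorizable, and our question about the even sets is answered.

What made this work is a coordinate $s$ that none of $\omega_1$ given neighborhoods can see. This is a property of the position of $D$ in $K$.

**Definition.** A subgroup $D$ of an $\omega$-narrow $P$-group $K$ is *$\omega_1$-dense* if $D\cap zP\neq\emptyset$ for every $z\in K$ and every $P=\bigcap_{\xi<\omega_1}W_\xi$ with $W_\xi\in\mathcal N(K)$.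

Taking all $W_\xi$ equal to one $W$ gives $D\cap zW\neq\emptyset$, and by Lemma 2 the cosets $zW$ form a base. So an $\omega_1$-dense subgroup is dense. The converse fails: in $B_{\omega_1}$ we have $\bigcap_\alpha N_\alpha=\{0\}$, so an $\omega_1$-dense subgroup must be everything, while the even sets are dense and proper. The even sets in $B_{\omega_2}$ are $\omega_1$-dense: choose $U_{A_\xi}\subset W_\xi$ and $s\in\omega_2\setminus\bigcup_\xi A_\xi$; one of $z$, $z+e_s$ is in $D\cap(z+P)$.

**Theorem 2.** Let $D$ be a dense subgroup of an $\omega$-narrow $P$-group $K$. Then $D$ is $\mathbb R$-factorizable iff $K$ is $\mathbb R$-factorizable and $D$ is $\omega_1$-dense in $K$.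

*Proof.* **Step 1: ($\Leftarrow$), $F$ is constant near each point of $K$.** Let $K$ be $\mathbb R$-factorizable and $D$ be $\omega_1$-dense, and let $F\colon D\to E$ be a locally constant map to a set. We want to extend $F$ to $K$. For this we claim that each $z\in K$ has $W\in\mathcal N(K)$ with $F$ constant on $zW\cap D$. Suppose not. From $W_0=K$ on, recursively choose a decreasing $(W_\alpha)_{\alpha<\omega_1}$ in $\mathcal N(K)$ (intersections at limits) and $y_\alpha,y'_\alpha\in zW_\alpha\cap D$ with
$$F(y_\alpha)\ne F(y'_\alpha),\qquad F\text{ constant on }y_\alpha W_{\alpha+1}\cap D\text{ and on }y'_\alpha W_{\alpha+1}\cap D.$$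
Let $P=\bigcap_\alpha W_\alpha$. By $\omega_1$-density there is $d\in D\cap zP$. Let $F$ be constant on $dL\cap D$ with $L\in\mathcal N(K)$, and by Lemma 3 choose $\alpha$ with $LW_\alpha=LW_{\alpha+1}$. Since $d\in zW_\alpha$,
$$y_\alpha,y'_\alpha\in zW_\alpha=dW_\alpha\subset dLW_\alpha=dLW_{\alpha+1}.$$
By (2) the open sets $dL\cap y_\alpha W_{\alpha+1}$ and $dL\cap y'_\alpha W_{\alpha+1}$ are nonempty, so they meet the dense set $D$. Hence $F(y_\alpha)=F(d)=F(y'_\alpha)$, a contradiction.

**Step 2: ($\Leftarrow$), extension and conclusion.** For $z\in K$ and $W$ as in Step 1 let $\tilde F(z)$ be the constant value of $F$ on $zW\cap D$, which is nonempty by density. Two choices $W,W'$ both give the value of $F$ on $z(W\cap W')\cap D\ne\emptyset$, so $\tilde F$ is well defined. It extends $F$. For $z'\in zW$ we have $z'W=zW$, so $\tilde F$ is constant on $zW$. Thus $\tilde F$ is locally constant. By Lemmas 6 and 5, $\tilde F(K)$ is countable, hence so is $F(D)$. By Lemma 2(iii), $D$ is an $\omega$-narrow $P$-group; by Lemma 5 it has (A), and by Lemma 6 it is $\mathbb R$-factorizable.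

**Step 3: ($\Rightarrow$), $K$ is $\mathbb R$-factorizable.** Let $D$ be $\mathbb R$-factorizable. Being a $P$-group, it has (A) by Lemma 6. If $V_\alpha$ $(\alpha<\omega_1)$ are nonempty open subsets of $K$, the sets $V_\alpha\cap D$ are nonempty and open in $D$, and an accumulation point of $(V_\alpha\cap D)$ in $D$ is an accumulation point of $(V_\alpha)$ in $K$. So $K$ has (A), and Lemma 6 applies.

**Step 4: ($\Rightarrow$), $D$ is $\omega_1$-dense.** Let $z\in K$ and $P=\bigcap_{\alpha<\omega_1}W_\alpha$ with $W_\alpha\in\mathcal N(K)$. Replacing $W_\alpha$ by $\bigcap_{\xi\le\alpha}W_\xi$, we may assume that $(W_\alpha)$ is decreasing. By density pick $d_\alpha\in zW_\alpha\cap D$. Let $p\in D$ be an accumulation point of $(d_\alpha W_\alpha\cap D)_\alpha$. For each $\gamma$ there is $\alpha\ge\gamma$ with $pW_\gamma\cap d_\alpha W_\alpha\ne\emptyset$. Then $p\in d_\alpha W_\alpha W_\gamma=d_\alpha W_\gamma=zW_\gamma$, the last since $d_\alpha\in zW_\alpha\subset zW_\gamma$. As $\gamma$ was arbitrary, $p\in D\cap zP$. $\square$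

## 6. From sums to free products

How would one imitate the even sets for general $H\le G$? If $G$ is abelian, one takes finitely supported families $(g_i)_{i\in I}$ in $G$, the homomorphism sending such a family to the sum of its entries, and the preimage of $H$. For a non-abelian $G$ this breaks at once, already for two summands. A homomorphism $\sigma\colon G\times G\to G$ with $\sigma(a,1)=a$ and $\sigma(1,b)=b$ satisfies
$$ab=\sigma\big((a,1)(1,b)\big)=\sigma\big((1,b)(a,1)\big)=ba,$$
so it exists only if $G$ is abelian. Nor can one do without the homomorphism. For $H=\{1\}$ the set $\{(a,b):ab\in H\}$ consists of the pairs $(a,a^{-1})$, and $(a,a^{-1})(b,b^{-1})=(ab,a^{-1}b^{-1})$ belongs to it only if $aba^{-1}b^{-1}=1$. With $a=(1\,2)$ and $b=(1\,3)$ in $S_3$ this fails.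

What stands in the way is that different copies of $G$ commute with each other in a direct sum. The remedy is to let the copies be free. The free product has, by its universal property, a *codiagonal* homomorphism that is the identity on every copy. It remains to find a topology in which each neighborhood of $1$ ignores all but countably many copies, as in $B_I$.

Let $G$ be an $\omega$-narrow $P$-group, $I$ a set with a distinguished element $0\in I$, and $K=K_I(G)=\ast_{i\in I}G_i$ the free product of copies of $G$; write $g_i$ for the copy of $g\in G$ in $G_i$. Recall the normal form theorem: a reduced word (letters $\ne1$, neighboring letters from different factors) of length $n\ge1$ is not $1$ in a free product. For countable $A\subset I$ and $N\in\mathcal N(G)$ define the homomorphism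
$$\pi_{A,N}\colon K\to\ast_{i\in A}(G/N)_i,\qquad g_i\mapsto(gN)_i\ (i\in A),\quad g_i\mapsto1\ (i\notin A),\qquad U_{A,N}=\ker\pi_{A,N}.$$
In words: $\pi_{A,N}$ erases the letters with indices outside $A$ and reads the others modulo $N$. For instance, let $G=\{1,a\}$ be discrete of order two and $N=\{1\}$. The word $a_0a_1a_0a_1$ becomes $a_0a_0=1$ when $a_1$ is erased, so it is in $U_{\{0\},N}$; it is not in $U_{\{0,1\},N}$, since it is reduced.

**Lemma 8.** The cosets $xU_{A,N}$ form a base of a topology that makes $K$ an $\omega$-narrow $P$-group, and $\{U_{A,N}\}$ is a base at $1$. Every map $\iota_i\colon G\to K$, $g\mapsto g_i$, is continuous, and $\iota_0$ is a topological embedding with closed image.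

*Proof.* **Step 1: the topology.** If $A'\subset A$ and $N'\supset N$, then $\pi_{A',N'}$ factors through $\pi_{A,N}$ (erase more letters, reduce modulo the larger group), so $U_{A,N}\subset U_{A',N'}$. Therefore, for countably many pairs $(A_n,N_n)$, with $A=\bigcup_nA_n$ and $N=\bigcap_nN_n\in\mathcal N(G)$,
$$U_{A,N}\subset\bigcap_nU_{A_n,N_n}. \tag{3}$$
In particular the normal subgroups $U_{A,N}$ are directed downwards. So if $z$ lies in two cosets $xU$ and $yU'$, which then equal $zU$ and $zU'$, it lies in some $zU''\subset zU\cap zU'$. The cosets form a base of a topology, and the $U_{A,N}$ are a base at $1$. The group operations are continuous because $xU\cdot yU=xyU$ and $(xU)^{-1}=x^{-1}U$ for normal $U$.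

**Step 2: $G_\delta$-sets and narrowness.** If $x\in\bigcap_nO_n$ with $O_n$ open, choose $U_{A_n,N_n}$ with $xU_{A_n,N_n}\subset O_n$; then $xU_{A,N}\subset\bigcap_nO_n$ for $A,N$ as in (3). So $G_\delta$-sets are open. The range of $\pi_{A,N}$ is a free product of countably many countable groups, hence countable, so $U_{A,N}$ has countable index. If $U$ is open and $xU_{A,N}\subset U$, take a countable $C$ with $CU_{A,N}=K$; then $Cx^{-1}U=K$. So $K$ is $\omega$-narrow.

**Step 3: Hausdorff.** Let $x\neq1$ and write it as a reduced word $x=(g_1)_{i_1}\cdots(g_n)_{i_n}$ with $n\ge1$. Put $A=\{i_1,\dots,i_n\}$ and choose $N\in\mathcal N(G)$ containing none of $g_1,\dots,g_n$; this is possible since $G$ is Hausdorff and $\mathcal N(G)$ is a base at $1$ closed under finite intersections. Then $\pi_{A,N}(x)$ is a reduced word of length $n$, so it is $\ne1$, that is, $x\notin U_{A,N}$. Hence $\bigcap U_{A,N}=\{1\}$. For $y\neq y'$ choose $U_{A,N}\not\ni y^{-1}y'$; then $yU_{A,N}$ and $y'U_{A,N}$ are disjoint.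

**Step 4: the copies of $G$.** Each $\iota_i$ is a homomorphism with $\iota_i^{-1}(U_{A,N})\supset N$, so it is continuous. As $\iota_0^{-1}(U_{\{0\},N})=N$, the injective map $\iota_0$ is a topological embedding. Let $r\colon K\to G$ be the homomorphism with $g_0\mapsto g$ and $g_i\mapsto1$ $(i\ne0)$. Comparing on generators, $\pi_{\{0\},N}(x)=(r(x)N)_0$, so $r(U_{\{0\},N})\subset N$ and $r$ is continuous. Finally $\iota_0(G)=\{x\in K:\iota_0r(x)=x\}$, which is closed since $K$ is Hausdorff. $\square$

Let $\varphi\colon K\to G$ be the codiagonal homomorphism, $\varphi(g_i)=g$ for all $i\in I$, $g\in G$. In the example with $G=\{1,a\}$ it reads off the parity of the length of a word. It need not be continuous: if $I$ is uncountable and $G\ne\{1\}$, take $N\in\mathcal N(G)$ with $N\neq G$ and $c\in G\setminus N$. Every $U_{A,N'}$ contains $c_s$ for $s\notin A$, and $\varphi(c_s)=c\notin N$.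

This discontinuity is what we want. Suppose that, for some $\omega$-narrow $P$-group topology on $K$, the map $\varphi$ were continuous and $\varphi^{-1}(H)$ were dense and $\mathbb R$-factorizable. By Theorem 2 it would be $\omega_1$-dense. For $g\in G$ and $Q=\bigcap_{\xi<\omega_1}N_\xi$ with $N_\xi\in\mathcal N(G)$, the set $P=\varphi^{-1}(Q)=\bigcap_\xi\varphi^{-1}(N_\xi)$ is an intersection of $\omega_1$ members of $\mathcal N(K)$. With $\varphi(z)=g$, a point of $\varphi^{-1}(H)\cap zP$ is mapped into $H\cap gQ$. So $H$ would have to be $\omega_1$-dense in $G$ from the start.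

## 7. Letters that $\omega_1$ neighborhoods cannot see

First we show that passing to $K$ preserves $\mathbb R$-factorizability. This is settling once more: Lemma 1 handles the indices of the letters, and (A) for a finite power of $G$ handles the letters that stay in a fixed copy.

**Lemma 9.** If $G$ is an $\mathbb R$-factorizable $P$-group, then so is $K_I(G)$.

*Proof.* By Lemma 4, $G$ is $\omega$-narrow, so $K$ is an $\omega$-narrow $P$-group by Lemma 8. By Lemma 6 it suffices to verify (A). Let $V_\alpha\subset K$ $(\alpha<\omega_1)$ be nonempty and open, and choose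
$$x_\alpha=(g_{\alpha,1})_{i_{\alpha,1}}\cdots(g_{\alpha,n_\alpha})_{i_{\alpha,n_\alpha}}\in V_\alpha .$$

**Step 1: normalize the indices.** Some value $n$ of $n_\alpha$ is taken on an uncountable set $S_0$. By Lemma 1 there is an uncountable $S\subset S_0$ such that for each $k\le n$ the map $\alpha\mapsto i_{\alpha,k}$ on $S$ is either constant with value $i_k$ (write $k\in C$) or injective (write $k\in J$). Here $C\sqcup J=\{1,\dots,n\}$.

**Step 2: move the problem to $G^C$.** For $\alpha\in S$ and $h\in G^C$ let $w_\alpha(h)\in K$ be the product obtained from the above expression of $x_\alpha$ by replacing $g_{\alpha,k}$ by $h_k$ for all $k\in C$. As a product of constants and of the continuous maps $h\mapsto\iota_{i_k}(h_k)$, the map $w_\alpha\colon G^C\to K$ is continuous. So $O_\alpha=w_\alpha^{-1}(V_\alpha)$ is open, and it is nonempty because it contains $(g_{\alpha,k})_{k\in C}$. By Lemmas 6 and 7, $G^C$ has (A). As $S$ can be enumerated by $\omega_1$, the family $(O_\alpha)_{\alpha\in S}$ has an accumulation point $p=(p_k)_{k\in C}$. Put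
$$p^*=\prod_{k\in C}(p_k)_{i_k}\in K\qquad\text{(product in increasing order of }k).$$

**Step 3: $p^*$ is an accumulation point of $(V_\alpha)$.** Let $p^*U_{A,N}$ be a basic neighborhood. There are uncountably many $\alpha\in S$ with $O_\alpha\cap\prod_{k\in C}p_kN\ne\emptyset$. As $A$ is countable and $\alpha\mapsto i_{\alpha,k}$ is injective on $S$ for $k\in J$, all but countably many of them satisfy $i_{\alpha,k}\notin A$ for every $k\in J$. For such $\alpha$ take $h\in O_\alpha\cap\prod_{k\in C}p_kN$. The map $\pi_{A,N}$ erases the letters of $w_\alpha(h)$ at positions $k\in J$. At positions $k\in C$ we have $h_kN=p_kN$, so $(h_k)_{i_k}$ and $(p_k)_{i_k}$ have the same image. Hence $\pi_{A,N}(w_\alpha(h))=\pi_{A,N}(p^*)$, and $w_\alpha(h)\in V_\alpha\cap p^*U_{A,N}$. So $p^*U_{A,N}$ meets uncountably many $V_\alpha$. $\square$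

**Proof of Theorem 1.** Let $G$ be an $\mathbb R$-factorizable $P$-group and $H\le G$. By Lemma 4, $G$ is $\omega$-narrow. Take $I$ with $|I|\ge\omega_2$, $K=K_I(G)$, the codiagonal homomorphism $\varphi\colon K\to G$, and
$$D=D_H=\varphi^{-1}(H)\le K .$$

**Step 1: $D$ is $\omega_1$-dense in $K$.** Let $z\in K$ and $P=\bigcap_{\xi<\omega_1}W_\xi$ with $W_\xi\in\mathcal N(K)$. Choose $U_{A_\xi,N_\xi}\subset W_\xi$. As $\big|\bigcup_\xi A_\xi\big|\le\omega_1<|I|$, there is $s\in I\setminus\bigcup_\xi A_\xi$. Put $c=\varphi(z)^{-1}$. Every $\pi_{A_\xi,N_\xi}$ erases the letter $c_s$, so $c_s\in\bigcap_\xi U_{A_\xi,N_\xi}\subset P$. And $\varphi(zc_s)=\varphi(z)c=1\in H$. So $zc_s\in D\cap zP$.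

**Step 2: $D$ is $\mathbb R$-factorizable.** By Step 1, $D$ is dense in $K$. By Lemma 9, $K$ is an $\mathbb R$-factorizable $P$-group. Theorem 2 now says that $D$ is $\mathbb R$-factorizable, and as a subgroup of $K$ it is a $P$-group.

**Step 3: $H$ is closed in $D$.** Since $\varphi(g_0)=g$, we have $D\cap\iota_0(G)=\iota_0(H)$. By Lemma 8, $\iota_0(G)$ is closed in $K$ and $\iota_0$ is a topological embedding. Identify $G$ with $\iota_0(G)$; then $D\cap G=H$, and $H$ is a closed subgroup of $D$. $\blacksquare$

## 8. What happens with $\omega_1$ copies

In Step 1 above a letter escapes $\omega_1$ countable index sets, which is why we took $|I|\ge\omega_2$. For the construction at hand one cannot save a cardinal.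

**Theorem 3.** Let $H$ be a subgroup of an $\mathbb R$-factorizable $P$-group $G$. If $\omega_1$ copies of $G$ are used instead of $\omega_2$, that is, $I=\omega_1$, the resulting group $D_H=\varphi^{-1}(H)\le K=K_{\omega_1}(G)$ is $\mathbb R$-factorizable iff $H$ is $\omega_1$-dense in $G$, i.e. iff $H$ is dense in $G$ and itself $\mathbb R$-factorizable.

*Proof.* **Step 1: reduction to $\omega_1$-density of $D_H$.** $D_H$ is dense in $K$: given $z$ and $U_{A,N}$, choose $s\in\omega_1\setminus A$; then $z(\varphi(z)^{-1})_s\in D_H\cap zU_{A,N}$. So by Lemma 9 and Theorem 2, $D_H$ is $\mathbb R$-factorizable iff it is $\omega_1$-dense in $K$.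

**Step 2: if $H$ is $\omega_1$-dense in $G$, then $D_H$ is $\omega_1$-dense in $K$.** Let $z\in K$, $P=\bigcap_{\xi<\omega_1}W_\xi$ with $W_\xi\in\mathcal N(K)$, and $U_{A_\xi,N_\xi}\subset W_\xi$. Put $Q=\bigcap_\xi N_\xi$. Since $H\cap\varphi(z)Q\neq\emptyset$, there is $q\in Q$ with $\varphi(z)q\in H$. Each $\pi_{A_\xi,N_\xi}$ sends $q_0$ to $1$, either because $0\notin A_\xi$ or because $q\in N_\xi$. So $q_0\in P$ and $zq_0\in D_H\cap zP$.

**Step 3: if $H$ is not $\omega_1$-dense in $G$, then $D_H$ is not $\omega_1$-dense in $K$.** There are $g\in G$ and $Q=\bigcap_{\gamma<\omega_1}N_\gamma$ with $N_\gamma\in\mathcal N(G)$ and $H\cap gQ=\emptyset$. Replacing $N_\gamma$ by $\bigcap_{\xi\le\gamma}N_\xi$, we may assume that $(N_\gamma)$ is decreasing. Let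
$$P=\bigcap_{\gamma<\omega_1}U_{[0,\gamma),N_\gamma}$$
and let $u\in P$. The finitely many letters of a word for $u$ have indices in $[0,\gamma)$ for all large $\gamma$. For such $\gamma$ nothing in $u$ is erased by $\pi_{[0,\gamma),N_\gamma}$, so the codiagonal homomorphism $\ast_{i<\gamma}(G/N_\gamma)_i\to G/N_\gamma$ sends $\pi_{[0,\gamma),N_\gamma}(u)$ to $\varphi(u)N_\gamma$. As $\pi_{[0,\gamma),N_\gamma}(u)=1$, we get $\varphi(u)\in N_\gamma$ for all large $\gamma$, hence for all $\gamma$. So $\varphi(P)\subset Q$, and $\varphi(g_0P)\subset gQ$ misses $H$. This means $D_H\cap g_0P=\emptyset$.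

**Step 4: the second description.** If $H$ is $\omega_1$-dense in $G$, it is dense, and Theorem 2, applied to the subgroup $H$ of the $\mathbb R$-factorizable group $G$, shows that it is $\mathbb R$-factorizable. Conversely, if $H$ is dense and $\mathbb R$-factorizable, it is $\omega_1$-dense by the same theorem. $\blacksquare$

For example, for $H=\{1\}\ne G$ the subgroup $H$ is closed and proper, hence not dense, so $\omega_1$ copies of $G$ do not suffice in this construction, while $\omega_2$ copies always do.

## 9. Coherent cosets and the groups that embed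

Which groups can play the role of $H$? For an $\omega$-narrow $P$-group $H$ consider the following condition.

**(E)** For all decreasing $(W_\alpha)_{\alpha<\omega_1}$ in $\mathcal N(H)$ and all $x_\alpha\in H$ there are cosets $b_\gamma\in H/W_\gamma$ $(\gamma<\omega_1)$ with $b_{\gamma'}\subset b_\gamma$ for $\gamma<\gamma'$, such that $\{\alpha:x_\alpha\in b_\gamma\}$ is uncountable for every $\gamma$.

This asks for accumulation along the $W_\gamma$ at an "ideal point" that $H$ itself may lack. The even sets $H\le B_{\omega_1}$ show this: (A) fails, but (E) holds. Let $(x_\alpha)$ settle at $p\in B_{\omega_1}$ along $S$, and let $U_{A_\gamma}\cap H\subset W_\gamma$. By (1), all but countably many $\alpha\in S$ satisfy $x_\alpha|_{A_\gamma}=p|_{A_\gamma}$, so these $x_\alpha$ lie in one coset of $W_\gamma$; call it $b_\gamma$. For $\gamma<\gamma'$ some $x_\alpha$ lies in both $b_\gamma$ and $b_{\gamma'}$, so $b_{\gamma'}=x_\alpha+W_{\gamma'}\subset x_\alpha+W_\gamma=b_\gamma$.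

The *character* $\chi(H)$ is the least cardinality of a base at $1$.

**Theorem 4.** (a) Every subgroup of an $\mathbb R$-factorizable $P$-group satisfies (E).

(b) If $H$ is an $\omega$-narrow $P$-group with $\chi(H)\le\omega_1$, the following are equivalent: $H$ embeds in an $\mathbb R$-factorizable $P$-group; $H$ embeds as a closed subgroup of one; $H$ embeds in a Lindelöf $P$-group; (E).

(c) There is an abelian $\omega$-narrow $P$-group that embeds in no $\mathbb R$-factorizable $P$-group.

It is not claimed that (E) characterizes subgroups of $\mathbb R$-factorizable $P$-groups when $\chi(H)>\omega_1$.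

**Proof of (a).** Let $H\le G$ with $G$ an $\mathbb R$-factorizable $P$-group. By Lemmas 4 and 2(iii), $H$ is an $\omega$-narrow $P$-group. Let $(W_\alpha)$ and $(x_\alpha)$ be as in (E). Choose $M'_\alpha\in\mathcal N(G)$ with $M'_\alpha\cap H\subset W_\alpha$ and put $M_\alpha=\bigcap_{\xi\le\alpha}M'_\xi$. Then $(M_\alpha)$ is a decreasing family in $\mathcal N(G)$ with $M_\alpha\cap H\subset W_\alpha$. By Lemma 6, $(x_\alpha M_\alpha)_\alpha$ has an accumulation point $p\in G$. If $\alpha\ge\gamma$ and $pM_\gamma\cap x_\alpha M_\alpha\neq\emptyset$, then $x_\alpha\in pM_\gamma M_\alpha=pM_\gamma$. So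
$$T_\gamma=\{\alpha\ge\gamma:x_\alpha\in pM_\gamma\}$$
is uncountable for each $\gamma$. For $\alpha,\alpha'\in T_\gamma$ we have $x_\alpha^{-1}x_{\alpha'}\in M_\gamma\cap H\subset W_\gamma$, so $b_\gamma:=x_\alpha W_\gamma$ $(\alpha\in T_\gamma)$ does not depend on $\alpha$. For $\gamma<\gamma'$ clearly $T_{\gamma'}\subset T_\gamma$, so with $\alpha\in T_{\gamma'}$ we get $b_{\gamma'}=x_\alpha W_{\gamma'}\subset x_\alpha W_\gamma=b_\gamma$. Finally $\{\alpha:x_\alpha\in b_\gamma\}\supset T_\gamma$ is uncountable.

**Proof of (b).** **Step 1: a decreasing base.** An $\omega$-narrow $P$-group of character $\le\omega_1$ has a base at $1$ that is a decreasing family $(W_\alpha)_{\alpha<\omega_1}$ of open normal subgroups. Indeed, if $(B_\alpha)_{\alpha<\omega_1}$ is a base at $1$ (repetitions allowed), the set $B_\alpha\cap\bigcap_{\xi<\alpha}W_\xi$ contains a neighborhood of $1$, as a countable intersection, so we can recursively choose an open normal subgroup $W_\alpha$ inside it.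

**Step 2: an $\mathbb R$-factorizable $P$-group $G$ with $\chi(G)\le\omega_1$ is Lindelöf.** By Lemma 4, $G$ is $\omega$-narrow. Let $(W_\alpha)_{\alpha<\omega_1}$ be a decreasing base at $1$ in $\mathcal N(G)$, and suppose $\mathcal O$ is an open cover without a countable subcover. As $G/W_\alpha$ is countable, some coset $x_\alpha W_\alpha$ lies in no member of $\mathcal O$; otherwise countably many members would cover $G$. By Lemma 6 let $p$ be an accumulation point of $(x_\alpha W_\alpha)$, and let $pW_\gamma\subset O\in\mathcal O$. For some $\alpha\ge\gamma$ we have $x_\alpha W_\alpha\cap pW_\gamma\ne\emptyset$. Then $x_\alpha W_\alpha\subset x_\alpha W_\gamma=pW_\gamma\subset O$, a contradiction.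

**Step 3: every Lindelöf $P$-group $G$ is $\mathbb R$-factorizable.** It is $\omega$-narrow: for $U\neq\emptyset$ open, the translates $xU$ cover $G$, and countably many of them suffice. If (A) failed for $(V_\alpha)_{\alpha<\omega_1}$, then $G$ would be covered by open sets each meeting only countably many $V_\alpha$, hence by countably many such sets. Then only countably many $V_\alpha$ would be nonempty, a contradiction. Apply Lemma 6.

**Step 4: the easy implications.** Let $H$ be as in (b). The first two conditions are equivalent by Theorem 1. Embeddability in a Lindelöf $P$-group implies the first by Step 3. The first implies (E) by (a). It remains to embed $H$ in a Lindelöf $P$-group assuming (E).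

**Step 5: the inverse limit.** Let $(W_\alpha)_{\alpha<\omega_1}$ be a decreasing base at $1$ in $\mathcal N(H)$, and let $\hat H=\varprojlim H/W_\alpha$ be the group of coherent families of cosets, with the kernels $\hat W_\alpha$ of the projections $\hat H\to H/W_\alpha$ as a base at $1$. Since the $\hat W_\alpha$ are normal and decreasing, this is a group topology; it is Hausdorff because $\bigcap_\alpha\hat W_\alpha=\{1\}$. A countable intersection of sets $\hat W_{\alpha_n}$ contains $\hat W_\alpha$ for $\alpha=\sup\alpha_n$, so $\hat H$ is a $P$-group. The groups $H/W_\alpha$ are countable, so the $\hat W_\alpha$ have countable index and $\hat H$ is $\omega$-narrow. Clearly $\chi(\hat H)\le\omega_1$. The map $x\mapsto(xW_\alpha)_\alpha$ is injective on $H$ since $\bigcap_\alpha W_\alpha=\{1\}$, and the preimage of $\hat W_\alpha$ is $W_\alpha$. So it is a topological embedding. As the projections are onto already on $H$, the image, which we identify with $H$, is dense.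

**Step 6: $\hat H$ has (A).** Let $V_\alpha\subset\hat H$ $(\alpha<\omega_1)$ be nonempty and open, and pick $x_\alpha\in H\cap V_\alpha$. Since $b_{\gamma'}\subset b_\gamma$ for $\gamma<\gamma'$, the cosets $b_\gamma$ from (E) are coherent and define a point $b\in\hat H$ with $b\hat W_\gamma\cap H=b_\gamma$. So each $b\hat W_\gamma$ contains $x_\alpha\in V_\alpha$ for uncountably many $\alpha$, and $b$ is an accumulation point. By Lemma 6, $\hat H$ is $\mathbb R$-factorizable, and by Step 2 it is Lindelöf.

**Proof of (c).** We build an $H$ in which (E) would produce an injection $\omega_1\to\omega$. Write $s=^*t$ if two functions with the same domain differ at only finitely many points.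

**Step 1: coherent injections.** There are injections $e_\alpha\colon\alpha\to\omega$ $(\alpha<\omega_1)$ with $e_\beta|_\alpha=^*e_\alpha$ for $\alpha<\beta$ and with $\omega\setminus\operatorname{ran}e_\alpha$ infinite. This is a standard fact; here is the recursion. (From here on $e_\alpha$ no longer denotes an element of $B_I$.)

Put $e_0=\emptyset$, and let $e_{\alpha+1}$ extend $e_\alpha$ by a value $e_{\alpha+1}(\alpha)\notin\operatorname{ran}e_\alpha$. The range still has infinite complement, and coherence is inherited from $e_\alpha$.

For limit $\alpha$ choose a strictly increasing sequence $\alpha_n\to\alpha$. We construct injections $t_n\colon\alpha_n\to\omega$ with $t_n=^*e_{\alpha_n}$ and $t_{n+1}|_{\alpha_n}=t_n$. Let $t_0=e_{\alpha_0}$. Given $t_n$, the set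
$$\Delta=\{\xi<\alpha_n:t_n(\xi)\ne e_{\alpha_{n+1}}(\xi)\}$$
is finite, because $t_n=^*e_{\alpha_n}=^*e_{\alpha_{n+1}}|_{\alpha_n}$. Let $t_{n+1}$ equal $t_n$ on $\alpha_n$ and $e_{\alpha_{n+1}}$ on $[\alpha_n,\alpha_{n+1})$, except that the points of $[\alpha_n,\alpha_{n+1})$ where $e_{\alpha_{n+1}}$ takes a value in $t_n(\Delta)$ get new distinct values from the infinite set $\omega\setminus(\operatorname{ran}e_{\alpha_{n+1}}\cup t_n(\Delta))$. There are finitely many such points since $e_{\alpha_{n+1}}$ is injective. So $t_{n+1}=^*e_{\alpha_{n+1}}$.

The map $t_{n+1}$ is injective. On $\alpha_n$ it is $t_n$. On $[\alpha_n,\alpha_{n+1})$ the unmodified values are distinct values of $e_{\alpha_{n+1}}$, and the new values are distinct and outside $\operatorname{ran}e_{\alpha_{n+1}}$. Now let $\xi<\alpha_n\le\eta<\alpha_{n+1}$. If $\xi\notin\Delta$, then $t_{n+1}(\xi)=e_{\alpha_{n+1}}(\xi)$, which differs from $e_{\alpha_{n+1}}(\eta)$ and from every new value. If $\xi\in\Delta$, then $t_{n+1}(\xi)\in t_n(\Delta)$, whereas $t_{n+1}(\eta)\notin t_n(\Delta)$ in both cases.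

So $t=\bigcup_nt_n\colon\alpha\to\omega$ is injective. Let $e_\alpha(\alpha_n)=t(\alpha_{2n})$ for all $n$ and $e_\alpha=t$ elsewhere. This is injective, since its values are values of the injection $t$ at distinct points, and its range omits all $t(\alpha_{2n+1})$. On $\alpha_n$ it differs from $t$ at most at $\alpha_0,\dots,\alpha_{n-1}$, so $e_\alpha|_{\alpha_n}=^*t_n=^*e_{\alpha_n}$. For $\beta<\alpha$ choose $n$ with $\beta\le\alpha_n$; then $e_\alpha|_\beta=^*e_{\alpha_n}|_\beta=^*e_\beta$.

**Step 2: the group.** Let $\hat e_\beta\in\mathbb Z^{\omega_1}$ equal $e_\beta$ on $\beta$ and $0$ on $[\beta,\omega_1)$. Let $H\le\mathbb Z^{\omega_1}$ be generated by all finitely supported functions and all $\hat e_\beta$ $(\beta<\omega_1)$, with base at $0$ given by $N_\alpha=\{h\in H:h|_\alpha=0\}$, $\alpha<\omega_1$. These subgroups are decreasing, $\bigcap_\alpha N_\alpha=0$, and $\bigcap_nN_{\alpha_n}=N_{\sup\alpha_n}$. So $H$ is an abelian $P$-group. The group $H/N_\alpha\cong H|_\alpha=\{h|_\alpha:h\in H\}$ is countable. Indeed, for $\beta>\alpha$ the function $\hat e_\beta|_\alpha=e_\beta|_\alpha$ differs from $e_\alpha=\hat e_\alpha|_\alpha$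 at finitely many points. Hence $H|_\alpha$ is generated by the countably many finitely supported functions $\alpha\to\mathbb Z$ and the countably many $\hat e_\beta|_\alpha$ with $\beta\le\alpha$. So $H$ is $\omega$-narrow.

**Step 3: (E) fails.** Suppose (E) held for $W_\alpha=N_\alpha$ and $x_\alpha=\hat e_\alpha$. All elements of the coset $b_\gamma$ have the same restriction to $\gamma$, and these restrictions are coherent because $b_{\gamma'}\subset b_\gamma$ for $\gamma<\gamma'$. So they define a function $b\colon\omega_1\to\mathbb Z$. For each $\gamma$ uncountably many $\alpha$ satisfy $\hat e_\alpha\in b_\gamma$, so there is $\alpha\ge\gamma$ with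
$$b|_\gamma=\hat e_\alpha|_\gamma=e_\alpha|_\gamma .$$
Then every $b|_\gamma$ is injective with values in $\omega$, so $b$ is an injection $\omega_1\to\omega$, which is impossible. By (a), $H$ embeds in no $\mathbb R$-factorizable $P$-group. $\blacksquare$
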